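# A strongly dualizing total algebra that is not standard

## 1. Boolean structures and topological quasi-varieties

**Definition 1.1 (finite structure).** A finite structure $\widetilde{\mathbf M}=\langle M;G,H,R,\mathcal T\rangle$ consists of a finite non-empty set $M$, a set $G$ of (total) finitary operations, a set $H$ of finitary partial operations and a set $R$ of finitary relations on $M$, and the discrete topology $\mathcal T$ on $M$. It is a *total algebra* if $H=R=\emptyset$.

Three structures on $\{0,1\}$ will serve as running examples:

* (E1) the bare set $\langle\{0,1\};\mathcal T\rangle$, a total algebra with no operations;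
* (E2) the group $\langle\{0,1\};+,0,\mathcal T\rangle$ with addition modulo $2$, a total algebra with a binary and a nullary operation;
* (E3) the chain $\langle\{0,1\};\le,\mathcal T\rangle$ with $0<1$, which has one relation and so is not a total algebra.

A partial operation is an operation defined on part of a power of $M$. For instance, the rule $(a,a)\mapsto a$ with domain $\{(0,0),(1,1)\}$ is a binary partial operation on $\{0,1\}$. Partial operations occur only in the definitions of this talk.

**Definition 1.2 (Boolean structure).** A Boolean structure of the same type as $\widetilde{\mathbf M}$ is a structure $\mathbf X=\langle X;G^{\mathbf X},H^{\mathbf X},R^{\mathbf X},\mathcal T^{\mathbf X}\rangle$ that interprets the same symbols with the same arities, such that $\mathcal T^{\mathbf X}$ is compact, Hausdorff and totally disconnected, the operations are continuous, the partial operations have closed domains and are continuous on them, and the relations are closed. Morphisms are continuous maps preserving operations, partial operations (including their domains) and relations.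

For the type of (E1), a Boolean structure is a Boolean space, for example the one-point compactification of $\omega$. For the type of (E3) it is a Boolean space with an arbitrary closed binary relation; nothing forces that relation to be an order.

*Empty structures.* The set $X$ may be empty, which is possible exactly when there are no nullary operations. Likewise the empty set counts as a closed substructure of a power of $\widetilde{\mathbf M}$ whenever there are no nullary operations. So the empty structure is allowed for (E1) and (E3), but not for (E2).

**Definition 1.3 (topological quasi-variety).** The topological quasi-variety generated by $\widetilde{\mathbf M}$ is the category $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M}):=\mathbb I\mathbb S_c\mathbb P^+\widetilde{\mathbf M}$. Its objects are the isomorphic copies of topologically closed substructures of non-zero direct powers of $\widetilde{\mathbf M}$, the powers carrying the product topology.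

For (E1), look inside $\{0,1\}^\omega$. The unit vectors converge to the zero vector, so the unit vectors together with $0$ form a closed subset, a copy of the one-point compactification of $\omega$. The unit vectors alone are not closed.

The next lemma is how we test membership in $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$.

**Lemma 1 (separation).** Let $\widetilde{\mathbf M}$ be a total algebra and $\mathbf X$ a Boolean structure of the same type. (i) If there is at least one continuous homomorphism $\mathbf X\to\widetilde{\mathbf M}$, and such homomorphisms separate the points of $X$, then $\mathbf X\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. (ii) If $\mathbf X\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$, then any two distinct points of $X$ are separated by a continuous homomorphism to $\widetilde{\mathbf M}$.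

*Proof.* (i) Let $S\neq\emptyset$ be the set of all continuous homomorphisms $\mathbf X\to\widetilde{\mathbf M}$. The map $x\mapsto(h(x))_{h\in S}$ is an injective continuous homomorphism into $\widetilde{\mathbf M}^S$. As $X$ is compact and the power is Hausdorff, the image is closed and the map is a homeomorphism onto it. The inverse of a bijective homomorphism of total algebras is a homomorphism. (ii) Two distinct points of $\widetilde{\mathbf M}^S$ differ in some coordinate; use that coordinate projection. $\square$

## 2. Universal Horn sentences and standardness

**Definition 2.1 (universal Horn theory).** $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$ is the set of all universal Horn sentences true in $\widetilde{\mathbf M}$; the topology plays no role. These are universally quantified sentences of one of the forms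
$$\varphi_1\wedge\dots\wedge\varphi_n\to\psi,\qquad \neg(\varphi_1\wedge\dots\wedge\varphi_n),$$
with $\varphi_i,\psi$ atomic. For a total algebra the atomic formulas are equations.

In (E2) we have $x+x=0$, which is the case $n=0$ of the first form. In (E3) we have $x\le y\wedge y\le x\to x=y$. For a sentence without positive conclusion, take $\langle\{0,1\};f\rangle$ with $f(0)=1$ and $f(1)=0$, where $\neg(f(x)=x)$ is true.

For a finite algebra $\mathbf N$, $\mathbb{ISP}^+\mathbf N$ denotes the class of isomorphic copies of subalgebras of non-zero powers of $\mathbf N$, the empty subalgebra being allowed when there are no nullary operations.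

**Lemma 2.** (i) For a structure without partial operations, universal Horn sentences true in it remain true in isomorphic copies of substructures of its non-zero powers. (ii) (Mal'cev) For a finite algebra $\mathbf N$, every algebra satisfying the universal Horn theory of $\mathbf N$ lies in $\mathbb{ISP}^+\mathbf N$.

*Proof.* (i) In a substructure of a power, an atomic formula holds under an assignment if and only if it holds in every coordinate. If all $\varphi_i$ hold and $\psi$ fails, then $\psi$ fails in some coordinate, where all $\varphi_i$ hold. If all $\varphi_i$ hold and the sentence is negative, then any coordinate gives a contradiction, and there is a coordinate because the power is non-zero.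

(ii) Let $\mathbf Y$ satisfy the theory. If $Y=\emptyset$, it is the empty subalgebra of $\mathbf N$. Let $Y\neq\emptyset$ and $x\neq y$ in $Y$. In the compact space $N^Y$ of all maps $h:Y\to N$, consider the clopen condition $h(x)\neq h(y)$ and, for each instance $f(y_1,\dots,y_k)=z$ of a basic operation of $\mathbf Y$, the clopen condition $f(h(y_1),\dots,h(y_k))=h(z)$. If finitely many instances $\varphi_1,\dots,\varphi_n$ could not be met together with $h(x)\neq h(y)$, then, reading the elements of $Y$ as variables, $\mathbf N$ would satisfy $\varphi_1\wedge\dots\wedge\varphi_n\to x=y$, which $\mathbf Y$ violates. So by compactness all conditions can be met at once, and some homomorphism $h:\mathbf Y\to\mathbf N$ separates $x$ from $y$. The same argument without $x,y$, using sentences $\neg(\varphi_1\wedge\dots\wedge\varphi_n)$, shows that at least one homomorphism $\mathbf Y\to\mathbf N$ exists. Hence $\mathbf Y$ embeds into $\mathbf N^S$, where $S\neq\emptyset$ is the set of all homomorphisms $\mathbf Y\to\mathbf N$. $\square$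

**Definition 2.2 (standard).** $\widetilde{\mathbf M}$ is standard (it generates a standard topological quasi-variety) if $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ coincides with the class of all Boolean structures of the same type that satisfy $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$.

By Lemma 2(i), for a total algebra one inclusion always holds. So standardness says that every Boolean model of the Horn theory embeds as a closed substructure of a power. Example: (E1) is standard. In a Boolean space the clopen sets separate points, so the continuous maps to $\{0,1\}$ do, and Lemma 1(i) applies to every Boolean space (the empty one included, via the empty map).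

In general, a Boolean model of the Horn theory has plenty of homomorphisms to $\widetilde{\mathbf M}$ by Lemma 2(ii). Standardness asks for plenty of *continuous* ones.

## 3. Compatible algebras and strong duality

**Definition 3.1 (compatibility).** Let $\underline{\mathbf M}$ be a finite algebra on the same set $M$. $\widetilde{\mathbf M}$ is compatible with $\underline{\mathbf M}$ if every operation of $\widetilde{\mathbf M}$ is a homomorphism $\underline{\mathbf M}^n\to\underline{\mathbf M}$, every partial operation is a homomorphism from a subalgebra of $\underline{\mathbf M}^n$ to $\underline{\mathbf M}$, and every relation is a subalgebra of $\underline{\mathbf M}^n$.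

For total operations $f,g$, "$f$ is a homomorphism with respect to $g$" means that $f$ and $g$ commute, and this is symmetric in $f$ and $g$. In (E2) the operation $+$ commutes with itself and with $0$, so (E2) is compatible with the group $\langle\{0,1\};+,0\rangle$.

**Definition 3.2 (dualities).** Let $\mathcal A=\mathbb{ISP}\,\underline{\mathbf M}$, which includes the one-element algebra as the empty power, and $\mathcal X=\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. Assume compatibility. Put
$$D(\mathbf A)=\mathcal A(\mathbf A,\underline{\mathbf M})\le\widetilde{\mathbf M}^A,\qquad E(\mathbf X)=\mathcal X(\mathbf X,\widetilde{\mathbf M})\le\underline{\mathbf M}^X,$$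
with evaluation maps $e_{\mathbf A}:\mathbf A\to ED(\mathbf A)$, $e_{\mathbf A}(a)(x)=x(a)$, and $\varepsilon_{\mathbf X}:\mathbf X\to DE(\mathbf X)$, $\varepsilon_{\mathbf X}(x)(\alpha)=\alpha(x)$. Then $\widetilde{\mathbf M}$ *dualizes* $\underline{\mathbf M}$ if every $e_{\mathbf A}$ is an isomorphism; it *fully dualizes* $\underline{\mathbf M}$ if, moreover, every $\varepsilon_{\mathbf X}$ is an isomorphism; it *strongly dualizes* $\underline{\mathbf M}$ if it fully dualizes $\underline{\mathbf M}$ and $\widetilde{\mathbf M}$ is injective in $\mathcal X$.

Injective means: if $\mathbf X$ is a closed substructure of $\mathbf Y\in\mathcal X$, every morphism $\mathbf X\to\widetilde{\mathbf M}$ extends to $\mathbf Y$. For total algebras these definitions make sense for the following reasons. $D(\mathbf A)$ is closed in the power, because each homomorphism condition involves finitely many coordinates, and it is a substructure, because the operations of $\widetilde{\mathbf M}$ are homomorphisms of $\underline{\mathbf M}$. In the same way $E(\mathbf X)$ is a subalgebra of $\underline{\mathbf M}^X$. Each $e_{\mathbf A}(a)$ is a coordinate projection and so a morphism,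 and $e_{\mathbf A}$ and $\varepsilon_{\mathbf X}$ are homomorphisms, $\varepsilon_{\mathbf X}$ being continuous.

**Example 3.3.** (E2) strongly dualizes the group $\langle\{0,1\};+,0\rangle$. Here $\mathcal A$ is the class of vector spaces over $\mathbb F_2$ and $\mathcal X$ consists of the closed subspaces $X$ of powers $\mathbb F_2^S$. Let $\alpha:X\to\mathbb F_2$ be continuous and linear. By compactness $\alpha(x)$ depends only on $x|_T$ for a finite $T\subseteq S$ (the argument is written out in Section 9), so $\alpha$ induces a linear functional on $\pi_T(X)$, which extends to $\mathbb F_2^T$. Thus $\alpha$ is a finite sum of coordinates, and the same sum extends $\alpha$ to any larger closed subspace: this is injectivity. If $X=D(\mathbf A)$, it says $\alpha(x)=\sum x(a_i)=x(\sum a_i)$, so $\alpha=e_{\mathbf A}(\sum a_i)$; and $e_{\mathbf A}$ is injective because functionals separate points. For full duality let $u:E(X)\to\mathbb F_2$ be linear and put $y_i=u(\pi_i|_X)$. If $y\notin X$, then $y|_T\notin\pi_T(X)$ for some finite $T$, since $X$ is closed, and some sum of coordinates in $T$ vanishes on $X$ but not at $y$. Applying $u$ to that sum, which is zero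 in $E(X)$, gives a contradiction. So $y\in X$, and $u(\alpha)=\alpha(y)$ because $\alpha$ is a sum of coordinates.

## 4. Strong duality versus standardness for total algebras

Here is Problem 3.10 of the paper "Standard Topological Quasi-Varieties":

> If $\widetilde{\mathbf M}$ is a total algebra strongly dualizing some algebra $\underline{\mathbf M}$, must it be standard?

The answer is no, and the counterexample will have five elements. First we try small cases.

*The bare set (E1).* By Stone duality it strongly dualizes the two-element Boolean algebra, and we saw that it is standard.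

*The group (E2).* Let $\mathbf X$ be a Boolean structure satisfying its Horn theory. Then $\mathbf X$ is an abelian group of exponent dividing $2$ with continuous addition. Given $x\neq0$, we look for a continuous homomorphism to $\mathbb F_2$ that is non-zero at $x$; this separates any two points, by taking their sum. Choose a clopen $U$ with $0\in U\not\ni x$, and let
$$H=\{a\in X:a+U=U\}.$$
This is a subgroup, and $H\subseteq U$ because $0\in U$. It is open. For each $u\in U$ there are open sets $A_u\ni0$ and $B_u\ni u$ with $A_u+B_u\subseteq U$. Finitely many $B_u$ cover the compact set $U$; let $A$ be the intersection of the corresponding $A_u$. Then $A+U\subseteq U$, and for $a\in A$, adding $a$ to $a+U\subseteq U$ gives $U\subseteq a+U$. So $A\subseteq H$, and the subgroup $H$ is open. Hence $X/H$ is a finite vector space, $x\notin H$, and a linear functional on $X/H$ that is non-zero at $x+H$ gives what we want. By Lemma 1, (E2) is standard.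

The pattern is: start with a clopen two-block partition, shrink it to a *congruence* with clopen blocks, and use the finite quotient. In Section 6 we push this as far as it goes. Before that, we look at a structure where continuous separation fails.

## 5. The two-element chain and Stralka's ordered Cantor set

Let $W$ be a Boolean space with a closed partial order.

**Definition 5.1 (Priestley space).** $W$ is a Priestley space if whenever $v\not\le w$ there is a clopen up-set containing $v$ and not $w$.

For example, a finite discrete poset is Priestley: use the up-set $\{u:u\ge v\}$. Clopen up-sets are the sets $\varphi^{-1}(1)$ for $\varphi:W\to\{0,1\}$ continuous and order-preserving.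

**Proposition 3.** (A. Stralka, *A partially ordered space which is not a Priestley space*, Semigroup Forum 20 (1980).) Let $W\subseteq[0,1]$ be the Cantor set, and let $x\preceq y$ if and only if $x=y$ or $(x,y)$ is a removed open interval (gap) of $W$. Then $\preceq$ is a closed partial order on $W$, $0\not\preceq1$, and no clopen up-set contains $0$ but not $1$. So $W$ is not a Priestley space.

*Proof.* **Step 1: $\preceq$ is an order.** Each point of $W$ is an endpoint of at most one gap, because a common endpoint of two disjoint gaps would be isolated in $W$, and $W$ has no isolated points. So $x\prec y\prec z$ never happens, and transitivity is trivial. Antisymmetry holds because $x\prec y$ implies $x<y$ in $\mathbb R$.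

**Step 2: the order is closed.** Sequences suffice, as $W^2$ is metrizable. Let $x_n\preceq y_n$ and $(x_n,y_n)\to(x,y)$. If $x_n=y_n$ infinitely often, then $x=y$. If one gap occurs infinitely often as $(x_n,y_n)$, then $(x,y)$ is that gap. Otherwise infinitely many different gaps occur. Only finitely many gaps have length at least a given positive number, so the gap lengths tend to $0$, and $x=y$. In all cases $x\preceq y$.

**Step 3: $0$ and $1$ cannot be separated.** Clearly $0\not\preceq1$. Let $\varphi:W\to\{0,1\}$ be continuous and order-preserving with $\varphi(0)=1$. Put $x=\sup\{c\in W:\varphi=1\text{ on }W\cap[0,c]\}$. Since $W$ and $\varphi^{-1}(1)$ are closed, $x\in W$ and $\varphi=1$ on $W\cap[0,x]$. Suppose $x<1$. If $x$ is not the left endpoint of a gap, points of $W$ converge to $x$ from the right; since $\varphi$ is constant near $x$, some $c\in W$ with $c>x$ has $\varphi=1$ on $W\cap[0,c]$, contrary to the choice of $x$. If $(x,x')$ is a gap, then $x\preceq x'$ gives $\varphi(x')=1$, so $\varphi=1$ on $W\cap[0,x']$, again a contradiction. Hence $x=1$ and $\varphi(1)=1$. $\square$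

So (E3) is not standard. Forgetting the topology, the map $v\mapsto(\text{truth value of }u\le v)_{u\in W}$ embeds the poset $W$ into the power $\{0,1\}^W$ of the chain, so $W$ satisfies $\mathrm{Th}_{uH}$ of (E3) by Lemma 2(i). If $W$ were in the topological quasi-variety of (E3), some coordinate projection would be a continuous order-preserving map with value $1$ at $0$ and value $0$ at $1$, which Proposition 3 excludes. By Priestley duality (E3) strongly dualizes the two-element bounded distributive lattice (recalled for orientation, not used below). But (E3) has a relation, and the problem is about total algebras.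

## 6. Clopen congruences: total algebras with enough quotients

We now carry the argument for (E2) through in general. It needs one hypothesis.

**Theorem C.** Let $\widetilde{\mathbf M}$ be a finite total algebra strongly dualizing some algebra; write $\mathbf N$ for its algebraic reduct. If every homomorphic image with at least two elements of a member of $\mathbb{ISP}^+\mathbf N$ is again in $\mathbb{ISP}^+\mathbf N$, then $\widetilde{\mathbf M}$ is standard.

*Proof.* Let $\mathbf X$ be a Boolean structure satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$. By Lemma 2(ii) the algebra $\mathbf X$ lies in $\mathbb{ISP}^+\mathbf N$. If $|X|\le1$, then $X$ is empty or a copy of a one-element, hence closed, subalgebra of a power, and $\mathbf X\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. Let $|X|\ge2$. By Lemma 1(i) it suffices to separate given $x\neq y$ by a continuous homomorphism. Write $\mathrm{Cg}_{\mathbf X}(a,b)$ for the congruence of $\mathbf X$ generated by $(a,b)$.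

**Step (a): extending homomorphisms from finite subalgebras, without continuity.** We show that if $\mathbf B\le\mathbf X$ is finite, every homomorphism $g:\mathbf B\to\mathbf N$ extends to a (possibly discontinuous) homomorphism $\mathbf X\to\mathbf N$. Regard $\mathbf X\le\mathbf N^S$ algebraically, and choose a finite non-empty $T\subseteq S$ with $\pi_T|_B$ injective. Then $g\circ(\pi_T|_B)^{-1}$ is a homomorphism on $\pi_T(\mathbf B)\le\mathbf N^T$. As $\mathbf N^T$ is finite and discrete, it extends to $\mathbf N^T$ by injectivity of $\widetilde{\mathbf M}$ in $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. Compose with $\pi_T|_X$.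

**Step (b): principal congruences can be computed in finite subalgebras.** Let $a,b,c,d\in X$ generate the subalgebra $\mathbf B$. It is finite, because an element of $\mathbf B$ is the value of a $4$-ary term function, and on the finite set $M$ there are finitely many of these. We show
$$(c,d)\in\mathrm{Cg}_{\mathbf X}(a,b)\iff(c,d)\in\beta:=\mathrm{Cg}_{\mathbf B}(a,b).$$
The restriction of $\mathrm{Cg}_{\mathbf X}(a,b)$ to $B$ is a congruence containing $(a,b)$, so it contains $\beta$; this is $\Leftarrow$. If $(c,d)\notin\beta$, then $\mathbf B/\beta$ has at least two elements, so by hypothesis it is in $\mathbb{ISP}^+\mathbf N$. Hence some homomorphism $g:\mathbf B\to\mathbf N$ has $g(a)=g(b)$ and $g(c)\neq g(d)$. Extend $g$ to $\mathbf X$ by Step (a). The kernel of the extension contains $(a,b)$, hence $\mathrm{Cg}_{\mathbf X}(a,b)$, but not $(c,d)$.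

**Step (c): membership in principal congruences is a closed condition.** We show that $\Pi=\{(a,b,c,d)\in X^4:(c,d)\in\mathrm{Cg}_{\mathbf X}(a,b)\}$ is closed. Let $\mathbf F\le\mathbf N^{M^4}$ be the finite algebra of $4$-ary term functions. As $\mathbf X$ satisfies the identities of $\mathbf N$, each $z\in X^4$ gives a homomorphism from $\mathbf F$ onto the subalgebra $\mathbf B_z$ generated by $z$, sending a term function to its value at $z$. Call its kernel $\ker z$. There are only finitely many possible kernels. For a congruence $\kappa$ of $\mathbf F$ put $L_\kappa=\{z\in X^4:\kappa\subseteq\ker z\}$. This is the set of solutions of equations between term functions, so it is closed, since term functions are continuous and $X$ is Hausdorff. We claim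
$$\Pi=\bigcup\{L_{\ker z}:z\in\Pi\},$$
a finite union of closed sets. Clearly $z\in L_{\ker z}$. Conversely let $z=(a,b,c,d)\in\Pi$ and $\ker z\subseteq\ker z'$ with $z'=(a',b',c',d')$. Then there is a homomorphism $\mathbf B_z\to\mathbf B_{z'}$ matching generators. The preimage of $\mathrm{Cg}_{\mathbf B_{z'}}(a',b')$ under it is a congruence of $\mathbf B_z$ containing $(a,b)$. By Step (b) it contains $(c,d)$, so $(c',d')\in\mathrm{Cg}_{\mathbf B_{z'}}(a',b')$, and $z'\in\Pi$ by Step (b) again.

**Step (d): the clopen congruence and the separating homomorphism.** Choose a clopen $U$ with $x\in U\not\ni y$, let $\theta=U^2\cup(X\setminus U)^2$, and put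
$$\theta^*=\{(a,b):\mathrm{Cg}_{\mathbf X}(a,b)\subseteq\theta\}.$$
This is the largest congruence contained in $\theta$. Indeed the join of all congruences contained in $\theta$ is the transitive closure of their union, so it is contained in the transitive relation $\theta$; and a pair lies in this join exactly when the principal congruence it generates is contained in $\theta$. The complement of $\theta^*$ in $X^2$ is the projection to the first two coordinates of $\Pi\cap\big(X^2\times(X^2\setminus\theta)\big)$, which is compact by Step (c) because $\theta$ is open. So the complement is closed and $\theta^*$ is open. Its classes are open, hence clopen, and by compactness there are finitely many. Now $(x,y)\notin\theta^*$, so $\mathbf X/\theta^*$ has at least two elements and lies in $\mathbb{ISP}^+\mathbf N$ by hypothesis. Some homomorphism $g:\mathbf X/\theta^*\to\mathbf N$ separates the classes of $x$ and $y$, and its composite with $\mathbf X\to\mathbf X/\theta^*$ is a continuous homomorphism $\mathbf X\to\widetilde{\mathbf M}$ separating $x$ and $y$. $\square$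

The hypothesis on quotients enters twice, in Steps (b) and (d), and without it the argument stops at these points. In Step (d) in particular, a finite quotient $\mathbf X/\theta^*$ that violates a quasi-identity of $\mathbf N$ need not have enough homomorphisms to $\mathbf N$, however nice its topology is. So a non-standard total algebra that strongly dualizes an algebra must have $\mathbb{ISP}^+\mathbf N$ not closed under non-trivial homomorphic images.

*A first attempt to hide the order inside an operation.* Section 5 suggests replacing the relation of (E3) by an operation. The obvious candidate is meet, since $v\le w$ is the equation $v\wedge w=v$. But $\langle\{0,1\};\wedge,\mathcal T\rangle$ is standard. Strong duality was used in the proof above only in Step (a), to extend homomorphisms from subalgebras of finite powers. That is possible here: if $\mathbf Z\le\mathbf Y$ are semilattices and $h:\mathbf Z\to\{0,1\}$ is a homomorphism, the set of elements of $Y$ lying above some $z\in Z$ with $h(z)=1$ is an up-set closed under meet, and its indicator function extends $h$. The class $\mathbb{ISP}^+\langle\{0,1\};\wedge\rangle$ is the class of all semilattices,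 as $v\mapsto(\text{truth value of }u\le v)_u$ embeds a non-empty semilattice into a power, and homomorphic images of semilattices are semilattices. So the proof of Theorem C applies. Meet makes the order an equation, but one whose class of algebras is closed under quotients. We need operations through which the order is visible, but whose quotients may destroy it.

## 7. Coding an order by an equation between two markers

For a poset $W$, give every pair $(v,w)\in W^2$ two markers, one labeled $s$ and one labeled $t$, and let the two markers of $(v,w)$ coincide exactly when $v\le w$. The operations only read off the two entries of a pair and form markers.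

**Definition 7.1 (the algebra $P(W)$).** Let $K=W^2\times\{s,t\}$, and let $P(W)$ be the quotient of $K$ identifying $(v,w,s)$ with $(v,w,t)$ exactly when $v\le w$. Write $[v,w]_c$ for the class of $(v,w,c)$. Put
$$\lambda[v,w]_c=[v,v]_s,\quad\rho[v,w]_c=[w,w]_s,\quad\sigma([v,w]_c,[v',w']_{c'})=[v,w']_s,\quad\tau([v,w]_c,[v',w']_{c'})=[v,w']_t.$$

These are well defined, since a class determines its pair and the labels $c,c'$ are not used. The points of $W$ sit inside as the elements $[v,v]_s=[v,v]_t$, and the order is recovered by an equation:
$$\sigma([v,v]_s,[w,w]_s)=\tau([v,v]_s,[w,w]_s)\iff[v,w]_s=[v,w]_t\iff v\le w.$$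

For example, let $W=\{0<1\}$. The pairs $(0,0),(0,1),(1,1)$ have one marker each; call these $0,e,1$. The pair $(1,0)$ has two, which we call $s$ and $t$. This five-element algebra is our $\mathbf N$. Spelled out, and with the results to be proved:

**Theorem A.** Let $M=\{0,1,e,s,t\}$. Define $\lambda,\rho:M\to\{0,1\}\subseteq M$ by

| $p$ | $0$ | $e$ | $1$ | $s$ | $t$ |
|---|---|---|---|---|---|
| $(\lambda(p),\rho(p))$ | $(0,0)$ | $(0,1)$ | $(1,1)$ | $(1,0)$ | $(1,0)$ |

For $(i,j)\in\{0,1\}^2$ with $(i,j)\neq(1,0)$, let $\langle i,j\rangle$ be the unique $p\in\{0,e,1\}$ with $(\lambda(p),\rho(p))=(i,j)$. Put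
$$\sigma(p,q)=\begin{cases}\langle\lambda(p),\rho(q)\rangle&\text{if }(\lambda(p),\rho(q))\neq(1,0)\\ s&\text{otherwise,}\end{cases}\qquad\tau(p,q)=\begin{cases}\langle\lambda(p),\rho(q)\rangle&\text{if }(\lambda(p),\rho(q))\neq(1,0)\\ t&\text{otherwise.}\end{cases}$$
Then $\widetilde{\mathbf M}=\langle M;\lambda,\rho,\sigma,\tau,\mathcal T\rangle$ strongly dualizes an algebra $\underline{\mathbf M}$, but is not standard.

**Theorem B.**

1. $\underline{\mathbf M}$ can be chosen of finite type and with a majority term.
2. There are Boolean structures $\mathbf X,\mathbf X'$ of this type with isomorphic algebraic reducts, both satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$, with $\mathbf X'\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ and $\mathbf X\notin\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. So $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ cannot be singled out among Boolean structures by any isomorphism-invariant property of the algebraic reduct, in particular by any first-order (or higher-order) sentences not mentioning the topology.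

From now on $\mathbf N=\langle M;\lambda,\rho,\sigma,\tau\rangle$. Some values: $\sigma(e,s)=\langle0,0\rangle=0$, $\sigma(t,0)=s$, $\tau(s,e)=\langle1,1\rangle=1$. There are no nullary operations, so empty structures are allowed.

Theorem C does not apply to $\mathbf N$. Identifying $s$ with $t$ is a congruence, because all four operations depend only on $\lambda$- and $\rho$-values. In the quotient $\sigma=\tau$, so there both $0\le1$ and $1\le0$ hold in the coded sense, while $0\neq1$. In $\mathbf N$ the coded order is antisymmetric, and this is a quasi-identity, so the four-element quotient is not in $\mathbb{ISP}^+\mathbf N$.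

The plan has two halves. Algebraically, we need the homomorphisms into $\mathbf N$ from all algebras in $\mathbb{ISP}^+\mathbf N$, in order to extend them and to vary them at one point; this gives strong duality. Topologically, $P$ of Stralka's space will be the witness against standardness.

## 8. The algebras in $\mathbb{ISP}^+\mathbf N$ and their homomorphisms to $\mathbf N$

**Definition 8.1 ($\Sigma$-algebra).** An algebra $\mathbf Y=\langle Y;\lambda,\rho,\sigma,\tau\rangle$ is a $\Sigma$-algebra if it satisfies:

* (1) $\lambda\lambda x=\lambda x$, $\rho\lambda x=\lambda x$, $\lambda\rho x=\rho x$, $\rho\rho x=\rho x$. Hence $\lambda(Y)=\rho(Y)=\{v:\lambda v=v\}=\{v:\rho v=v\}=:V_Y$.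
* (2) $\sigma(x,y)=\sigma(\lambda x,\rho y)$, $\tau(x,y)=\tau(\lambda x,\rho y)$.
* (3) $\lambda\sigma(x,y)=\lambda x=\lambda\tau(x,y)$, $\rho\sigma(x,y)=\rho y=\rho\tau(x,y)$.
* (4) $\sigma(\lambda x,\lambda x)=\lambda x=\tau(\lambda x,\lambda x)$.
* (5) The relation $v\le w:\Leftrightarrow\sigma(v,w)=\tau(v,w)$ on $V_Y$ is antisymmetric and transitive.
* (6) $\sigma(x,x)=\tau(x,x)\to x=\sigma(x,x)$.

Writing $v=\lambda x$ and so on turns (5) into quasi-identities; antisymmetry, for instance, is $\sigma(\lambda x,\lambda y)=\tau(\lambda x,\lambda y)\wedge\sigma(\lambda y,\lambda x)=\tau(\lambda y,\lambda x)\to\lambda x=\lambda y$. Reflexivity of $\le$ follows from (4), so $V_Y$ is a poset.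

*$\mathbf N$ is a $\Sigma$-algebra.* (1)–(4) are immediate from the table, with $V_N=\{0,1\}$. We have $\sigma(v,w)=\tau(v,w)$ if and only if $(v,w)\neq(1,0)$, so $\le$ is the usual order and (5) holds. And $\sigma(p,p)=\tau(p,p)$ if and only if $p\in\{0,e,1\}$, in which case $\sigma(p,p)=\langle\lambda p,\rho p\rangle=p$, so (6) holds. By Lemma 2(i), every algebra in $\mathbb{ISP}^+\mathbf N$ is a $\Sigma$-algebra.

*$P(W)$ is a $\Sigma$-algebra for every poset $W$.* (1)–(4) are immediate, with $V_{P(W)}=\{[v,v]_s:v\in W\}$. The relation in (5) is $v\le w$, so (5) holds. For $p=[v,w]_c$, the equation $\sigma(p,p)=\tau(p,p)$ says $[v,w]_s=[v,w]_t$, that is, $v\le w$, and then $p=[v,w]_s=\sigma(p,p)$, so (6) holds.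

A picture to keep in mind: sort the elements $p$ of a $\Sigma$-algebra by the pair $(\lambda p,\rho p)=(a,b)\in V_Y^2$. If $a\le b$, then by (2) and (6) there is exactly one element over $(a,b)$, namely $\sigma(a,b)=\tau(a,b)$. If $a\not\le b$, there are two distinct named elements $\sigma(a,b),\tau(a,b)$, and possibly others. Others do occur: in $\mathbf N^2$ the elements over $((1,1),(0,0))$ are $(s,s)=\sigma$, $(t,t)=\tau$, and the unnamed $(s,t)$ and $(t,s)$. By (3), for $v,w\in V_Y$, either of the elements $\sigma(v,w)$, $\tau(v,w)$ determines $v$ and $w$.

The next lemma says that a homomorphism to $\mathbf N$ is an order-preserving map on $V_Y$ together with an arbitrary coloring by $s,t$ of the elements over pairs sent to $(1,0)$, subject only to the named elements having their prescribed colors.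

**Lemma 4.** Let $\mathbf Y$ be a $\Sigma$-algebra, $\varphi:V_Y\to\{0,1\}$ order-preserving, and $F_\varphi=\{p\in Y:\varphi(\lambda p)=1,\ \varphi(\rho p)=0\}$. Let $\chi:F_\varphi\to\{s,t\}$ satisfy

$(\ast)$ $\chi(\sigma(v,w))=s$ and $\chi(\tau(v,w))=t$ whenever $v,w\in V_Y$, $\varphi(v)=1$, $\varphi(w)=0$.

Define $h(p)=\chi(p)$ for $p\in F_\varphi$ and $h(p)=\langle\varphi(\lambda p),\varphi(\rho p)\rangle$ otherwise. Then $h:\mathbf Y\to\mathbf N$ is a homomorphism with $h|_{V_Y}=\varphi$. Conversely, if $h:\mathbf Y\to\mathbf N$ is a homomorphism, then $\varphi=h|_{V_Y}$ is order-preserving into $\{0,1\}$, and $h$ arises in this way from $\varphi$ and $\chi=h|_{F_\varphi}$.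

*Proof.* **Step 1: $h$ preserves $\lambda$ and $\rho$.** By construction $\lambda(h(p))=\varphi(\lambda p)$ and $\rho(h(p))=\varphi(\rho p)$ for all $p$; on $F_\varphi$ both $s$ and $t$ have values $(1,0)$. If $v\in V_Y$, then $\lambda v=\rho v=v$, so $v\notin F_\varphi$ and $h(v)=\langle\varphi(v),\varphi(v)\rangle=\varphi(v)$. Hence $h(\lambda p)=\varphi(\lambda p)=\lambda(h(p))$, and likewise for $\rho$.

**Step 2: $h$ preserves $\sigma$ and $\tau$.** By (3), $\lambda\sigma(p,q)=\lambda p$ and $\rho\sigma(p,q)=\rho q$, whose $\varphi$-values are $(\varphi(\lambda p),\varphi(\rho q))=(\lambda h(p),\rho h(q))$. If this is not $(1,0)$, then $\sigma(p,q)\notin F_\varphi$ and $h(\sigma(p,q))=\langle\lambda h(p),\rho h(q)\rangle=\sigma(h(p),h(q))$. If it is $(1,0)$, then $\sigma(p,q)=\sigma(\lambda p,\rho q)$ by (2), and $(\ast)$ gives $h(\sigma(p,q))=s=\sigma(h(p),h(q))$. For $\tau$ replace $s$ by $t$.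

**Step 3: the converse.** A homomorphism $h$ maps $V_Y=\lambda(Y)$ into $\lambda(M)=\{0,1\}$. If $v\le w$, then $\sigma(v,w)=\tau(v,w)$, so $\sigma(h(v),h(w))=\tau(h(v),h(w))$, so $(h(v),h(w))\neq(1,0)$; thus $\varphi$ is order-preserving. For all $p$, $\lambda h(p)=h(\lambda p)=\varphi(\lambda p)$ and $\rho h(p)=\varphi(\rho p)$. So $h(p)\in\{s,t\}$ exactly for $p\in F_\varphi$, and otherwise $h(p)=\langle\varphi(\lambda p),\varphi(\rho p)\rangle$. Finally, if $\varphi(v)=1$ and $\varphi(w)=0$, then $h(\sigma(v,w))=\sigma(1,0)=s$ and $h(\tau(v,w))=\tau(1,0)=t$, which is $(\ast)$. $\square$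

**The default coloring.** For order-preserving $\varphi$ and $p\in F_\varphi$, let $\chi^0_\varphi(p)=t$ if $p\in\tau(V_Y\times V_Y)$ and $\chi^0_\varphi(p)=s$ otherwise. This satisfies $(\ast)$. The condition on $\tau(v,w)$ is clear. For $\sigma(v,w)$ with $\varphi(v)=1$, $\varphi(w)=0$, suppose $\sigma(v,w)=\tau(v',w')$ with $v',w'\in V_Y$. Applying $\lambda$ and $\rho$ gives $v=v'$, $w=w'$ by (3), so $v\le w$, contradicting $\varphi(v)>\varphi(w)$. Hence $\sigma(v,w)\notin\tau(V_Y\times V_Y)$ and it gets color $s$.

**Lemma 5 (extension).** If $\mathbf Y$ is a $\Sigma$-algebra, $\mathbf Z\le\mathbf Y$ (possibly empty) and $h:\mathbf Z\to\mathbf N$ is a homomorphism, then $h$ extends to a homomorphism $\mathbf Y\to\mathbf N$.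

*Proof.* **Step 1: extend the order-preserving map.** $\mathbf Z$ is a $\Sigma$-algebra, and $V_Z=V_Y\cap Z$ with the induced order, since $v\in V_Y\cap Z$ gives $v=\lambda v\in\lambda(Z)$. Let $\varphi_0=h|_{V_Z}$, which is order-preserving by Lemma 4. Put $\varphi(v)=1$ if and only if $v\ge z$ for some $z\in V_Z$ with $\varphi_0(z)=1$. Then $\varphi$ is order-preserving, and it extends $\varphi_0$: for $v\in V_Z$ with $v\ge z$ and $\varphi_0(z)=1$ we have $\varphi_0(v)=1$.

**Step 2: extend the coloring.** For $p\in Z$ we have $\lambda p,\rho p\in V_Z$, so $F_\varphi\cap Z=F_{\varphi_0}$. Let $\chi=h$ on $F_\varphi\cap Z$ and $\chi=\chi^0_\varphi$ on $F_\varphi\setminus Z$. To check $(\ast)$, let $\varphi(v)=1$, $\varphi(w)=0$. If $\sigma(v,w)\notin Z$, its color is the default one, $s$. If $\sigma(v,w)\in Z$, then $v=\lambda\sigma(v,w)\in Z$ and $w=\rho\sigma(v,w)\in Z$, so $h(\sigma(v,w))=\sigma(h(v),h(w))=\sigma(1,0)=s$. Similarly for $\tau$. Lemma 4 gives a homomorphism on $\mathbf Y$, and by the converse part of Lemma 4 on $\mathbf Z$ it agrees with $h$ there. $\square$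

**Lemma 6 (regularity).** If $\mathbf Y$ is a $\Sigma$-algebra, $\mathbf Z\le\mathbf Y$ and $y\in Y\setminus Z$, there are homomorphisms $h,h':\mathbf Y\to\mathbf N$ with $h|_Z=h'|_Z$ and $h(y)\neq h'(y)$.

*Proof.* **Case 1: some $v\in\{\lambda y,\rho y\}$ is not in $Z$.** We vary the order-preserving map at $v$ only. Let $\varphi(w)=1$ if and only if $w\ge v$, and $\varphi'(w)=1$ if and only if $w\ge v$ and $w\neq v$. Both are order-preserving; for $\varphi'$, if $v\le w\le w'$ and $w\ne v$, then $w'\neq v$ by antisymmetry. They differ only at $v$. Let $h,h'$ be given by $\varphi,\chi^0_\varphi$ and $\varphi',\chi^0_{\varphi'}$. For $p\in Z$, $\lambda p$ and $\rho p$ lie in $Z$ and so differ from $v$; hence $\varphi$ and $\varphi'$ agree on them, $p$ lies in $F_\varphi$ if and only if it lies in $F_{\varphi'}$, and the default color depends only on $p$. So $h(p)=h'(p)$. At $y$: if $v=\lambda y$, then $\lambda h(y)=\varphi(v)=1$ and $\lambda h'(y)=\varphi'(v)=0$; if $v=\rho y$, use $\rho$. So $h(y)\neq h'(y)$.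

**Case 2: $a=\lambda y$ and $b=\rho y$ are both in $Z$.** Now only the color of $y$ can vary. By (2), $\sigma(a,b)=\sigma(y,y)$ and $\tau(a,b)=\tau(y,y)$; they are in $Z$, so $y$ is neither of them. Since $y\neq\sigma(y,y)$, (6) gives $\sigma(a,b)\neq\tau(a,b)$, that is, $a\not\le b$. Let $\varphi(w)=1$ if and only if $w\ge a$. Then $\varphi(a)=1$, $\varphi(b)=0$ and $y\in F_\varphi$. By (3), if $y=\sigma(v,w)$ or $y=\tau(v,w)$ with $v,w\in V_Y$, then $v=a$ and $w=b$, which is excluded. So $y\notin\sigma(V_Y\times V_Y)\cup\tau(V_Y\times V_Y)$, and changing $\chi^0_\varphi$ at $y$ only keeps $(\ast)$. The two choices $\chi(y)=s$ and $\chi(y)=t$ give $h,h'$ that agree off $y$. $\square$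

**Lemma 7.** $\mathbb{ISP}^+\mathbf N$ is exactly the class of $\Sigma$-algebras. Hence every $\Sigma$-algebra satisfies $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$.

*Proof.* One inclusion was shown above. Let $\mathbf Y$ be a $\Sigma$-algebra. There is a homomorphism $\mathbf Y\to\mathbf N$, the constant map $0$, because $\{0\}$ is a subalgebra of $\mathbf N$. So it suffices to separate $y\neq y'$ in $Y$ by a homomorphism; then $\mathbf Y$ embeds into a non-zero power.

**Case 1: $\lambda y\neq\lambda y'$ or $\rho y\neq\rho y'$.** We have two distinct elements of $V_Y$, one from $y$ and one from $y'$; by antisymmetry, after renaming, $v\not\le v'$. Let $\varphi(w)=1$ if and only if $w\ge v$. Then $\varphi(v)=1\neq0=\varphi(v')$, so the homomorphism from $\varphi,\chi^0_\varphi$ separates $v$ from $v'$, hence $y$ from $y'$.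

**Case 2: $\lambda y=\lambda y'=a$ and $\rho y=\rho y'=b$.** If $a\le b$, then $\sigma(y,y)=\sigma(a,b)=\tau(a,b)=\tau(y,y)$, so $y=\sigma(a,b)$ by (6), and likewise $y'=\sigma(a,b)$, a contradiction. So $a\not\le b$. With $\varphi(w)=1$ if and only if $w\ge a$, both $y,y'$ lie in $F_\varphi$. By (3) the only constraints from $(\ast)$ on elements over $(a,b)$ are $\sigma(a,b)\mapsto s$ and $\tau(a,b)\mapsto t$. If $y$ and $y'$ are these two elements, $\chi^0_\varphi$ separates them. Otherwise one of them is unconstrained, and we change $\chi^0_\varphi$ there, if necessary, to differ from the color of the other.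

The last sentence of the lemma is Lemma 2(i). $\square$

## 9. Strong duality for the five-element algebra

We now prove the first half of Theorem A, following Example 3.3 with Lemmas 5 and 6 in place of linear algebra. Let $C_n$ ($n\ge0$) be the set of all homomorphisms $\mathbf N^n\to\mathbf N$, let $C=\bigcup_nC_n$ and
$$\underline{\mathbf M}=\langle M;C\rangle.$$
The nullary members of $C$ are the $c\in M$ for which $\{c\}$ is a subalgebra of $\mathbf N$, namely $0$ and $1$ (the elements $e,s,t$ are moved by $\lambda$). So all algebras in $\mathcal A=\mathbb{ISP}\,\underline{\mathbf M}$ are non-empty. The operations in $C$ commute with $\lambda,\rho,\sigma,\tau$, so $\widetilde{\mathbf M}$ is compatible with $\underline{\mathbf M}$.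

Since $\mathbf N^n$ ($n\ge1$) is a $\Sigma$-algebra, Lemmas 5 and 6 give:

* **(inj)** every homomorphism from a subalgebra of $\mathbf N^n$ to $\mathbf N$ extends to a member of $C_n$;
* **(reg)** for $\mathbf Z\le\mathbf N^n$ and $y\in M^n\setminus Z$ there are $a,b\in C_n$ agreeing on $Z$ with $a(y)\neq b(y)$.

Let $S\neq\emptyset$ and let $\mathbf X\le\widetilde{\mathbf M}^S$ be a closed substructure.

**Claim A (morphisms depend on finitely many coordinates).** If $\alpha:\mathbf X\to\widetilde{\mathbf M}$ is a morphism, there are a finite non-empty $T\subseteq S$ and a homomorphism $a:\mathbf N^T\to\mathbf N$ with $\alpha(x)=a(x|_T)$ for all $x\in X$.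

*Proof.* If $X=\emptyset$, any $T$ and any projection will do. Otherwise $\alpha$ is locally constant, so each $x\in X$ has a neighborhood $\{z\in X:z|_{T_x}=x|_{T_x}\}$ with $T_x$ finite on which $\alpha$ is constant. Finitely many of these cover $X$; let $T$ be the union of the corresponding $T_x$, enlarged to be non-empty if necessary. If $z|_T=z'|_T$, then $z$ and $z'$ lie in a common neighborhood of the cover, so $\alpha(z)=\alpha(z')$. Hence $\alpha$ induces a map on $\pi_T(X)\le\mathbf N^T$. It is a homomorphism because $\pi_T:\mathbf X\to\pi_T(\mathbf X)$ is a surjective homomorphism of total algebras; for example, the induced map sends $\sigma(x|_T,x'|_T)=\sigma(x,x')|_T$ to $\alpha(\sigma(x,x'))=\sigma(\alpha(x),\alpha(x'))$. Extend it by (inj). $\square$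

**Claim B (points outside are detected).** If $y\in M^S\setminus X$, there are a finite non-empty $T\subseteq S$ and homomorphisms $a,b:\mathbf N^T\to\mathbf N$ with $a(x|_T)=b(x|_T)$ for all $x\in X$ and $a(y|_T)\neq b(y|_T)$.

*Proof.* As $X$ is closed, some basic neighborhood $\{z:z|_T=y|_T\}$ with $T$ finite and non-empty misses $X$, that is, $y|_T\notin\pi_T(X)$. Apply (reg). $\square$

**Step 1: injectivity.** Let $\mathbf X$ be a closed substructure of $\mathbf Y\in\mathcal X$; we may take $\mathbf Y$ closed in $\widetilde{\mathbf M}^S$. A morphism $\alpha:\mathbf X\to\widetilde{\mathbf M}$ has the form $a\circ\pi_T|_X$ by Claim A, and $a\circ\pi_T|_Y$ extends it to $\mathbf Y$.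

**Step 2: $e_{\mathbf A}$ is an isomorphism.** Let $\mathbf A\in\mathcal A$. Homomorphisms to $\underline{\mathbf M}$ separate the points of $\mathbf A$, so $e_{\mathbf A}$ is an embedding. Let $\alpha:D(\mathbf A)\to\widetilde{\mathbf M}$ be a morphism. Claim A with $S=A$ gives $a_1,\dots,a_n\in A$ and $f\in C_n$ such that for all $x\in D(\mathbf A)$
$$\alpha(x)=f(x(a_1),\dots,x(a_n))=x(f^{\mathbf A}(a_1,\dots,a_n)),$$
because $x$ is a homomorphism. So $\alpha=e_{\mathbf A}(f^{\mathbf A}(a_1,\dots,a_n))$. This is valid also if $D(\mathbf A)=\emptyset$, which happens for the one-element algebra because $0\neq1$ in $\underline{\mathbf M}$.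

**Step 3: $\varepsilon_{\mathbf X}$ is an isomorphism.** Let $\mathbf X\in\mathcal X$, without loss of generality closed in $\widetilde{\mathbf M}^S$ with $S\neq\emptyset$. The map $\varepsilon_{\mathbf X}$ is a continuous homomorphism, and it is injective because the projections $\pi_i|_X$ lie in $E(\mathbf X)$. For surjectivity let $u\in DE(\mathbf X)$ and define $y\in M^S$ by $y(i)=u(\pi_i|_X)$. Suppose $y\notin X$ and take $T,a,b$ from Claim B. The operations of $E(\mathbf X)$ are pointwise, so in $E(\mathbf X)$
$$a\big((\pi_i|_X)_{i\in T}\big)=b\big((\pi_i|_X)_{i\in T}\big).$$
Applying the homomorphism $u$ gives $a(y|_T)=b(y|_T)$, a contradiction. So $y\in X$. (For $X=\emptyset$ this shows that no $u$ exists, so $DE(\emptyset)=\emptyset$.) Given $\alpha\in E(\mathbf X)$, write $\alpha=a((\pi_i|_X)_{i\in T})$ by Claim A; then $u(\alpha)=a(y|_T)=\alpha(y)$. Hence $u=\varepsilon_{\mathbf X}(y)$. A continuous bijective homomorphism between compact Hausdorff total algebras is an isomorphism.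

Therefore $\widetilde{\mathbf M}$ strongly dualizes $\underline{\mathbf M}$. $\square$

## 10. $P(W)$ detects Priestley spaces

Now let $W$ be a Boolean space with a closed partial order, and give $P(W)$ the quotient topology from $K=W^2\times\{s,t\}$.

**Lemma 8.** $P(W)$ is a Boolean structure satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$.

*Proof.* **Step 1: the topology is Boolean.** $P(W)$ is compact. We separate distinct points by clopen sets, which makes $P(W)$ Hausdorff and totally disconnected. Consider $[v,w]_c\neq[v',w']_{c'}$. If $(v,w)\neq(v',w')$, take a clopen $U\subseteq W^2$ containing exactly one of the pairs; then $U\times\{s,t\}$ is clopen in $K$ and a union of classes. If the pairs are equal, then $c\neq c'$ and $v\not\le w$; take a clopen $U\ni(v,w)$ disjoint from the closed set $\le$. Points of $K$ over $U$ form singleton classes, so $U\times\{s\}$ is clopen and a union of classes, and it separates the two points.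

**Step 2: the operations are continuous.** Their lifts $K\to P(W)$ and $K\times K\to P(W)$ are continuous, for instance $(v,w,c)\mapsto(v,v,s)\mapsto[v,v]_s$. The maps $K\to P(W)$ and $K\times K\to P(W)^2$ are continuous surjections of compact Hausdorff spaces, hence quotient maps. So the operations are continuous.

**Step 3: the Horn theory holds.** $P(W)$ is a $\Sigma$-algebra, as checked in Section 8; apply Lemma 7. $\square$

**Proposition 9.** $P(W)\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ if and only if $W$ is a Priestley space.

*Proof.* **Necessity.** We turn continuous homomorphisms into clopen up-sets. Let $P(W)\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ and $v\not\le w$. Then $[v,w]_s\neq[v,w]_t$, so by Lemma 1(ii) some continuous homomorphism $h:P(W)\to\widetilde{\mathbf M}$ separates them. By Lemma 4, $\varphi(u)=h([u,u]_s)$ takes values in $\{0,1\}$ and is order-preserving on $W$; it is continuous because $u\mapsto[u,u]_s$ is. If $(\varphi(v),\varphi(w))\neq(1,0)$, then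
$$h([v,w]_s)=\sigma(\varphi(v),\varphi(w))=\tau(\varphi(v),\varphi(w))=h([v,w]_t),$$
a contradiction. So $\varphi^{-1}(1)$ is a clopen up-set containing $v$ and not $w$.

**Sufficiency.** We turn clopen up-sets into continuous homomorphisms. If $W=\emptyset$, then $P(W)=\emptyset\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. Let $W\neq\emptyset$ be Priestley. For a clopen up-set $U$ with indicator function $\varphi$, put $h_U([a,b]_c)=c$ if $\varphi(a)=1$ and $\varphi(b)=0$, and $h_U([a,b]_c)=\langle\varphi(a),\varphi(b)\rangle$ otherwise. This is well defined, since $\varphi(a)=1$ and $\varphi(b)=0$ force $a\not\le b$, where $c$ is determined by the class. It is a homomorphism by Lemma 4, with $\chi([a,b]_c)=c$; condition $(\ast)$ holds because $\sigma$ produces markers labeled $s$ and $\tau$ markers labeled $t$. It is continuous, because its lift to $K$ is locally constant. At least one exists (take $U=W$). To separate points, let $[v,w]_c\neq[v',w']_{c'}$. If $v\neq v'$ or $w\neq w'$, take a clopen up-set $U$ containing exactly one of the two distinct points; it exists by antisymmetry and the Priestley property. Then $\lambda h_U$ or $\rho h_U$, which evaluates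 $\varphi$ at the first or second entry, separates. If $v=v'$ and $w=w'$, then $c\neq c'$ and $v\not\le w$; take a clopen up-set $U\ni v$ with $w\notin U$, so $h_U$ has the values $c\neq c'$. By Lemma 1(i), $P(W)\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. $\square$

**Conclusion of the proof of Theorem A.** Let $W$ be the ordered Cantor set of Proposition 3. By Lemma 8, $P(W)$ is a Boolean structure satisfying $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$; by Proposition 9 it is not in $\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. So $\widetilde{\mathbf M}$ is not standard. With Section 9 this proves Theorem A, and the answer to Problem 3.10 is no. $\square$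

It is worth seeing on this example how the argument of Section 6 fails. Cut $W$ into the clopen pieces
$$W_1=W\cap[0,\tfrac19],\qquad W_2=W\cap[\tfrac29,\tfrac13],\qquad W_3=W\cap[\tfrac23,1],$$
that is, at the gaps $(\frac19,\frac29)$ and $(\frac13,\frac23)$, and let $i(v)$ be the index of the piece containing $v$. If $v\preceq w$, then $i(w)\in\{i(v),i(v)+1\}$. Let $\mathbf Q$ be built from $\{1,2,3\}$ by the formulas of Definition 7.1, but with the relation $R=\{(i,j):j=i\text{ or }j=i+1\}$ in place of $\le$. Then $[v,w]_c\mapsto[i(v),i(w)]_c$ is a well-defined continuous homomorphism of $P(W)$ onto $\mathbf Q$, and it separates $[0,1]_s$ from $[0,1]_t$, since $(1,3)\notin R$. So there is a finite quotient with clopen classes that separates these two points. But $R$ is not transitive: $(1,2),(2,3)\in R$ and $(1,3)\notin R$. So $\mathbf Q$ violates (5), is not in $\mathbb{ISP}^+\mathbf N$, and the separation cannot be continued to $\mathbf N$; by the computation in Proposition 9, no continuous homomorphism $P(W)\to\widetilde{\mathbf M}$ separates $[0,1]_s$ from $[0,1]_t$.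

## 11. A poset with two topologies, and a finite type with a majority term

**Proof of Theorem B(2).** The algebra $P(W)$, without its topology, depends only on the poset $W$. So we look for a Priestley topology on the poset underlying Stralka's space $W$.

**Step 1: the poset.** As a poset, $W$ consists of $\aleph_0$ two-element chains (one for each gap) and $2^{\aleph_0}$ isolated elements. Let
$$W'=C_0\ \dot\cup\ \big(\{\infty\}\cup\omega\times\{0,1\}\big),$$
where $C_0$ is a Cantor set, the second summand is the one-point compactification of the discrete set $\omega\times\{0,1\}$, and the only non-trivial order relations are $(n,0)<(n,1)$. Then $W'$ is a Boolean space, and $W\cong W'$ as posets.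

**Step 2: $W'$ is Priestley.** Let $v\not\le w$. In each case we name a clopen up-set containing $v$ and not $w$.

* If $v=(n,1)$, use $\{(n,1)\}$.
* If $v=(n,0)$, use $\{(n,0),(n,1)\}$.
* If $v\in C_0\cup\{\infty\}$ and $w=(n,i)$, use $W'\setminus\{(n,0),(n,1)\}$.
* If $v\in C_0$ and $w\in C_0\cup\{\infty\}$, use a clopen subset of $C_0$ containing $v$ but not $w$.
* If $v=\infty$ and $w\in C_0$, use $\{\infty\}\cup\omega\times\{0,1\}$.

Each set is clopen, since the points $(n,i)$ are isolated and both summands are clopen. Each is an up-set, since whenever it contains $(n,0)$ it contains $(n,1)$. In particular the order is closed: if $v\not\le w$ and $U$ is the named set, then $U\times(W'\setminus U)$ is an open neighborhood of $(v,w)$ disjoint from $\le$.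

**Step 3: conclusion.** Put $\mathbf X=P(W)$ and $\mathbf X'=P(W')$. They have isomorphic algebraic reducts and satisfy $\mathrm{Th}_{uH}(\widetilde{\mathbf M})$ by Lemma 8. By Proposition 9, $\mathbf X'\in\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$ and $\mathbf X\notin\mathcal Q_{\mathcal T}(\widetilde{\mathbf M})$. A property of Boolean structures that depends only on the isomorphism type of the algebraic reduct holds for both or for neither. $\square$

**Proof of Theorem B(1).** We find a majority operation in $C_3$, and then use it to cut $C$ down to finitely many operations.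

**Step 1: a majority operation $m\in C_3$.** Apply Lemma 4 with $\mathbf Y=\mathbf N^3$, $V_Y=\{0,1\}^3$ and $\varphi$ the majority function, which is order-preserving. For $p\in F_\varphi$ let $\chi(p)=t$ if more coordinates of $p$ equal $t$ than equal $s$, and $\chi(p)=s$ otherwise. To check $(\ast)$, let $\varphi(v)=1$, $\varphi(w)=0$. No coordinate of $\sigma(v,w)$ is $t$, so it gets color $s$. Since $v\not\le w$, some coordinate has $v_i=1$, $w_i=0$, so $\tau(v,w)$ has at least one coordinate $t$ and none equal to $s$; it gets color $t$. Let $m$ be the resulting homomorphism. Suppose two of $p_1,p_2,p_3$ equal $p$. Then $\lambda m(p_1,p_2,p_3)=\varphi(\lambda p_1,\lambda p_2,\lambda p_3)=\lambda p$, and similarly for $\rho$. If $p\in\{0,e,1\}$, this forces $m(p_1,p_2,p_3)=p$. If $p\in\{s,t\}$, then $(p_1,p_2,p_3)\in F_\varphi$ and at least two coordinates equal $p$ while at most one equals the other color, so the value is $p$. Thus $m$ is a majority operation.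

**Step 2: finitely many operations suffice.** Let
$$\underline{\mathbf M}'=\langle M;0,1,m,C_{25}\rangle,$$
which has finite type because $C_{25}$ is a finite set. We show that its term functions of positive arity are exactly the members of $\bigcup_{n\ge1}C_n$. All basic operations lie in $C$, which contains the projections and is closed under composition, so term functions lie in $C$. For the converse we use the Baker–Pixley theorem (K. Baker, A. Pixley, Math. Z. 143 (1975)): on a finite algebra with a majority term, an operation is a term function if and only if it preserves every subuniverse of the square. Let $f\in C_n$ with $n\ge1$, let $r\subseteq M^2$ be a subuniverse of $\underline{\mathbf M}'^2$, and let $r_1,\dots,r_n\in r$. As $|M^2|=25$, there is a list $q_1,\dots,q_{25}$ of members of $r$, with repetitions if needed, containing all the $r_j$; say $r_j=q_{k(j)}$. Put $g(x_1,\dots,x_{25})=f(x_{k(1)},\dots,x_{k(n)})$. Then $g\in C_{25}$, as the composite of $f$ with a homomorphism $\mathbf N^{25}\to\mathbf N^n$, and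
$$f(r_1,\dots,r_n)=g(q_1,\dots,q_{25})\in r.$$
So $f$ preserves $r$, and is a term function of $\underline{\mathbf M}'$.

**Step 3: strong duality carries over.** Section 9 used only that the members of $C$ are the operations available as term functions, that $\widetilde{\mathbf M}$ commutes with them, and that all algebras in $\mathcal A$ are non-empty. For $\underline{\mathbf M}'$ the members of $C_n$, $n\ge1$, are term functions by Step 2, and $0,1$ are nullary basic operations, so algebras in $\mathbb{ISP}\,\underline{\mathbf M}'$ are non-empty; in Step 2 of Section 9, read $f^{\mathbf A}$ as the term operation of $\mathbf A$ given by a term for $f$. Hence $\widetilde{\mathbf M}$ strongly dualizes $\underline{\mathbf M}'$, which has finite type and the majority term $m$. $\square$
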